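\title{Queue-number is not polynomially bounded by treewidth}

\begin{abstract}
Let $f(k)$ be the largest queue-number of a finite graph of treewidth at most $k$. We prove that $f(k)\ge 2^{2^{(\log k)^{1/3}/9}}$ for all sufficiently large $k$, so the queue-number of a graph is not bounded by any polynomial function of its treewidth. We also show that some graph of treewidth at most $k$ has track-number at least $(3/2)^{\lfloor (k-1)/2\rfloor}$. The proof passes to layouts of a countable universal graph, makes them canonical by Ramsey's theorem, shows that layouts without crossings need exponentially many colors, and amplifies a single crossing by a composition lemma that is iterated.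
\end{abstract}

\section{Introduction}

All graphs are simple, and all logarithms are to base $2$. An \emph{$n$-queue layout} of a graph $G$ consists of a linear order $\sigma$ of $V(G)$ and a partition of $E(G)$ into $n$ sets, called \emph{queues}, such that no two edges of one queue are \emph{nested}, where $vw$ and $xy$ are nested if $v<_\sigma x<_\sigma y<_\sigma w$. If the vertices are scanned in the order $\sigma$, and each edge is stored from its first end to its second, then a set of edges without nesting is one that can be handled first-in, first-out. The \emph{queue-number} $\operatorname{qn}(G)$ is the least $n$ for which $G$ has an $n$-queue layout.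

A \emph{tree-decomposition} of a finite graph $G$ assigns to each node of a tree a set of vertices of $G$, its \emph{bag}, so that the two ends of every edge lie in a common bag and, for every vertex, the nodes whose bags contain it form a nonempty subtree. The \emph{treewidth} $\operatorname{tw}(G)$ is the least $k$ such that $G$ has a tree-decomposition with all bags of size at most $k+1$. Let $f(k)$ be the maximum queue-number of a finite graph of treewidth at most $k$. It is known that this maximum exists: there is a constant $c$ with
\[
\operatorname{qn}(G)\le c^{\operatorname{tw}(G)}\cdot 6^{(4^{\operatorname{tw}(G)}-3\operatorname{tw}(G)-1)/9}-1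
\]
for every graph $G$. This bound is doubly exponential in the treewidth.

The simplest graphs suggest a much smaller value. A tree has queue-number at most $1$: in a breadth-first order, if $v$ precedes $x$ then the children of $v$ precede those of $x$, so no two edges nest. The complete graph $K_m$ has treewidth $m-1$ and queue-number $\lfloor m/2\rfloor$: in any order $v_1,\dots,v_m$ the edges $v_iv_{m+1-i}$ with $i\le m/2$ are pairwise nested, and conversely one may put $v_iv_j$ into queue $\lceil |i-j|/2\rceil$, because the values $|i-j|$ of two nested edges differ by at least $2$. The two examples combine. Replace every node of a rooted tree by a clique on $m$ numbered vertices, join the cliques of adjacent nodes completely, and list the cliques in breadth-first order. The edges from vertex $i$ of a node to vertex $j$ of a child form a queue, and so do the edges from vertex $i$ to vertex $j$ of the same node, so $m^2+\binom m2$ queues suffice. One might guess that every graph of treewidth $k$ behaves like such a thickened tree. The following question is Open Problem~6.2 of \cite{tracks}.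

\begin{quote}
\emph{Is there a polynomial $p$ such that $\operatorname{qn}(G)\le p(\operatorname{tw}(G))$ for every graph $G$?}
\end{quote}

The answer is no. What the thickened tree lacks is a vertex that stays in the bags along a long path of the tree and is adjacent to vertices that appear much later; all constructions below rest on such vertices.

\begin{theorem}\label{thm:queue}
For all sufficiently large $k$,
\[
f(k)\ \ge\ 2^{\,2^{(\log k)^{1/3}/9}}.
\]
So $f$ eventually exceeds every polynomial, and even every function $2^{(\log k)^d}$ with $d$ fixed.
\end{theorem}

The second sentence follows from the first because $2^{u^{1/3}/9}>u^d$ for large $u=\log k$. A polynomial $p$ as in the question would give $f(k)\le\max_{j\le k}p(j)$, which is at most polynomial in $k$; so no such $p$ exists. The exact growth rate of $f$ is not determined here.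

The first half of the proof gives a bound for a related parameter. A \emph{$t$-track layout} of $G$ is a proper coloring with $t$ colors together with a linear order on each color class such that there are no edges $vw$ and $xy$ with $v<x$ in one class and $w>y$ in another. The \emph{track-number} is the least such $t$.

\begin{theorem}\label{thm:track}
For every $k\ge 1$ some finite graph of treewidth at most $k$ has track-number at least $(3/2)^{\lfloor (k-1)/2\rfloor}$.
\end{theorem}

Both theorems are statements about one quantity $N(k,M)$, defined in Section~\ref{sec:universal}: the least number of crossing-free classes into which the edges of a universal graph $\mathbb U_k$ can be split when its vertices lie on $M$ tracks. It satisfies $N(k,k+1)\le 2f(k)$. Section~\ref{sec:small} shows the two mechanisms of the proof in their smallest cases. Section~\ref{sec:canonical} makes layouts of $\mathbb U_k$ canonical, so that subtrees can be copied and moved. Section~\ref{sec:one} proves that $N(k,M)\ge 2$ unless $M$ is exponential in $k$. Section~\ref{sec:composition} proves that a lower bound $N(b,\cdot)\ge r$ multiplies a lower bound for $N(a,\cdot)$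 by roughly $r^{1/4}$ when $a$ and $b$ are combined into a larger $k$, and Section~\ref{sec:iteration} iterates this.

\section{A universal graph and its oriented layouts}\label{sec:universal}

\subsection{Standard tools}

We write $[m]=\{1,\dots,m\}$ and use the following facts.

\begin{itemize}
\item \emph{K\"onig's lemma.} An infinite rooted tree in which every node has finitely many children has an infinite path.
\item \emph{Compactness.} If every finite induced subgraph of a countable graph $G$ has an $n$-queue layout (or a $t$-track layout), then so does $G$. Indeed, write $G$ as the union of finite induced subgraphs $G_1\subseteq G_2\subseteq\cdots$. Each $G_i$ has finitely many layouts, and they restrict to layouts of $G_{i-1}$. K\"onig's lemma gives layouts of all $G_i$ that extend one another, and their union is a layout of $G$, since each condition to be checked involves at most four vertices.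
\item \emph{Ramsey's theorem.} If the $m$-element subsets of $\mathbb N$ are colored with finitely many colors, then some infinite $H\subseteq\mathbb N$ has all its $m$-element subsets of one color.
\item \emph{Dilworth's theorem.} A poset, finite or infinite, with no antichain of size $n+1$ is a union of $n$ chains.
\item \emph{The Erd\H{o}s--Szekeres theorem.} If a sequence of $m$ distinct elements of a linear order has longest increasing subsequence of length $\ell$ and longest decreasing subsequence of length $\ell'$, then $\ell\ell'\ge m$.
\end{itemize}

\subsection{The graph $\mathbb U_k$}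

Graphs of treewidth at most $k$ arise by repeatedly adding a vertex adjacent to a clique of at most $k$ earlier vertices. Rather than choose one finite graph in advance, we take an infinite graph in which every such step is available everywhere and infinitely often. The vertices form a forest; a \emph{word} records which ancestors each vertex on a path is joined to, and rational \emph{indices} distinguish and order the repeated copies.

A \emph{$k$-word} is a sequence $w=(A_1,\dots,A_d)$ of sets, $d\ge 1$, with $A_1=\emptyset$ and
\[
i-1\in A_i\subseteq A_{i-1}\cup\{i-1\},\qquad |A_i|\le k\qquad(2\le i\le d).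
\]
The $A_i$ are its \emph{letters}. A vertex of $\mathbb U_k$ is a pair $x=(w,q)$ of a $k$-word $w=(A_1,\dots,A_d)$ and a sequence $q=(q_1,\dots,q_d)\in\mathbb Q^d$; we call $|x|=d$ its \emph{length}, and $A_i$ and $q_i$ its letter and index \emph{at level $i$}. For $i\le d$, the prefix $x|i$ is the vertex formed by the first $i$ letters and indices. The prefixes $x|i$ with $i<d$ are the \emph{ancestors} of $x$; the words \emph{parent}, \emph{child}, \emph{descendant} and \emph{sibling} have their usual meaning, a vertex is not its own ancestor or descendant, and the vertices of length $1$, the \emph{roots}, count as siblings of one another. Two vertices are \emph{comparable} if they are equal or one is an ancestor of the other. Put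
\[
A(x)=\{x|j: j\in A_d\},\qquad C(x)=A(x)\cup\{x\},
\]
and let $T(x)$ be the set of descendants of $x$. The edges of $\mathbb U_k$ are the pairs $ux$ with $u\in A(x)$, and we orient them downward, writing $u\to x$. For $a\le k$, the graph $\mathbb U_a$ is an induced subgraph of $\mathbb U_k$ with the same orientation.

The conditions on letters say that the parent $x'$ of $x$ lies in $A(x)$ and that $A(x)\subseteq C(x')$. By induction on the length, $C(x)$ is a clique. Conversely, every admissible step occurs: if $x\in S\subseteq C(x)$ and $|S|\le k$, then for every rational $s$ the vertex $x$ has a child $y$ with index $s$ and $A(y)=S$.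

Every finite induced subgraph $H$ of $\mathbb U_k$ has treewidth at most $k$. To see this, add the vertices of $H$ in order of length. The earlier neighbors of $x$ form the clique $A(x)\cap V(H)$ of size at most $k$; a clique lies in a single bag of any tree-decomposition, and we attach to such a bag a new bag consisting of this clique and $x$. Greedy coloring in the same order shows that $\mathbb U_k$ has a proper coloring with $k+1$ colors.

For a vertex $x$ and a set $F\subseteq C(x)$, let
\[
U(x;F)=\{y\in T(x): F\subseteq A(y)\}
\]
be the set of descendants of $x$ that are still joined to all of $F$. Keeping $F$ uses up $|F|$ of the $k$ places in each letter; the remaining places are free. We record four properties.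

\begin{enumerate}
\item[(U1)] If $y\in\{x\}\cup T(x)$, $F\subseteq C(x)$ and $F\subseteq F'\subseteq C(y)$, then $U(y;F')\subseteq U(x;F)$.
\item[(U2)] If $|F\cup\{x\}|\le k$, then $U(x;F)$ contains a child of $x$. Every child of $x$ in $U(x;F)$ lies in $U(x;F\cup\{x\})$.
\item[(U3)] If $y\in U(x;F)$ and $z\ne x$ is the parent of $y$, then $z\in U(x;F)$.
\item[(U4)] If $x\in\Phi\subseteq C(x)$ and $|\Phi|+b\le k$, then $U(x;\Phi)$ contains an induced copy of $\mathbb U_b$ with the same orientation.
\end{enumerate}

Here (U1) and (U2) are immediate. For (U3), $F\subseteq A(y)\subseteq A(z)\cup\{z\}$, and $z\notin F$ because $z$ is longer than $x$. For (U4), let $L_\Phi=\{|u|:u\in\Phi\}$, and send the vertex of $\mathbb U_b$ with letters $B_1,\dots,B_d$ and indices $q_1,\dots,q_d$ to the descendant of $x$ that has letter $L_\Phi\cup\{|x|+j:j\in B_i\}$ and index $q_i$ at level $|x|+i$.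

\subsection{Oriented layouts}

A queue layout has one order for all vertices. Once the vertices are properly colored and each edge is marked with the direction in which it runs, nesting becomes crossing between two color classes, and the order between different classes can be forgotten. This leads to the following common weakening of queue and track layouts.

An \emph{ordered $M$-coloring} of $\mathbb U_k$ is a proper coloring $\operatorname{col}$ with at most $M$ colors together with a linear order $<$ on each color class. The \emph{color pair} of an edge $u\to x$ is the ordered pair $(\operatorname{col}u,\operatorname{col}x)$. Two edges $u\to x$ and $u'\to x'$ with the same color pair \emph{cross} if $u<u'$ and $x>x'$, or $u>u'$ and $x<x'$. A \emph{crossing family} is a set of pairwise crossing edges with the same color pair. An \emph{oriented $(M,n)$-layout} is an ordered $M$-coloring together with \emph{labels} $\lambda(u\to x)\in[n]$ such that no two edges with the same color pair and the same label cross; we call $n$ its \emph{thickness}. Let $N(k,M)\in\{1,2,\dots,\infty\}$ be the least $n$ such that $\mathbb U_k$ has an oriented $(M,n)$-layout,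 with $N(k,M)=\infty$ if there is none. It is nondecreasing in $k$ and nonincreasing in $M$.

\begin{lemma}\label{lem:dilworth}
An ordered $M$-coloring of $\mathbb U_k$ extends to an oriented $(M,n)$-layout if and only if it has no crossing family of size $n+1$.
\end{lemma}

\begin{proof}
Partially order the edges with a given color pair by letting $u\to x$ lie below $u'\to x'$ if $u\le u'$ and $x\le x'$. Two edges are incomparable exactly when they cross. So crossing families are antichains, label classes must be chains, and Dilworth's theorem applies.
\end{proof}

\begin{lemma}\label{lem:reduction}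
For all $k\ge1$, $N(k,k+1)\le 2f(k)$. If all finite graphs of treewidth at most $k$ have $t$-track layouts, then $N(k,t)=1$.
\end{lemma}

\begin{proof}
By compactness, the countable graph $\mathbb U_k$ has an $f(k)$-queue layout, with vertex order $\sigma$. Take a proper $(k+1)$-coloring, order each class by $\sigma$, and label $u\to x$ by its queue and by whether $u<_\sigma x$. Suppose that $u\to x$ and $u'\to x'$ have the same color pair and label and that $u<u'$, $x>x'$. If $u<_\sigma x$ and $u'<_\sigma x'$, then $u<_\sigma u'<_\sigma x'<_\sigma x$. If $x<_\sigma u$ and $x'<_\sigma u'$, then $x'<_\sigma x<_\sigma u<_\sigma u'$. In both cases two edges of one queue are nested, which is impossible. For the second statement, compactness gives a $t$-track layout of $\mathbb U_k$, and this is an ordered $t$-coloring without crossing edges.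
\end{proof}

We shall use one consequence of the definition repeatedly: if $u\to x$ and $u'\to x'$ have the same color pair and label, $u<u'$ and $x\neq x'$, then $x<x'$.

\section{The two mechanisms in their smallest cases}\label{sec:small}

\begin{example}[$N(1,2)=1$]\label{ex:tree}
There is one $1$-word of each length, and each vertex of $\mathbb U_1$ is joined only to its parent and its children. Color the vertices by the parity of their length, and order each class by length and then lexicographically by indices. If $u<u'$, then every child of $u$ precedes every child of $u'$, so no two edges cross.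
\end{example}

For $k=2$ the analogous layout with $k+1$ colors no longer exists. The reason is the first mechanism: a vertex $p$ with out-neighbors in many branches traps a descendant of its own color.

\begin{example}[$N(2,3)\ge2$]\label{ex:trap}
Suppose that $\mathbb U_2$ has an ordered $3$-coloring without crossing edges. Let $p$ be a root, of color $\alpha$. Among five children of $p$, three have the same color $\beta\neq\alpha$; call them $w_1,w_2,w_3$, and let $\gamma$ be the third color. Below each $w_i$ take vertices $z_i,y_i,p'_i,x_i$ with
\[
A(z_i)=\{p,w_i\},\quad A(y_i)=\{p,z_i\},\quad A(p'_i)=\{w_i,z_i\},\quad A(x_i)=\{z_i,p'_i\},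
\]
where $z_i$ is a child of $w_i$, both $y_i$ and $p'_i$ are children of $z_i$, and $x_i$ is a child of $p'_i$. The triangles force the colors $\gamma,\beta,\alpha,\beta$ on $z_i,y_i,p_i',x_i$. Number the branches so that $z_1<z_2<z_3$. Since the edges $z_i\to y_i$ and $z_i\to x_i$ all have color pair $(\gamma,\beta)$ and do not cross, $y_1<x_2<y_3$. If $p<p'_2$, then $p\to y_3$ crosses $p'_2\to x_2$ (Figure~\ref{fig:trap}); if $p>p'_2$, then $p\to y_1$ crosses $p'_2\to x_2$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=1.3, every node/.style={font=\small}]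
\draw[gray] (0,2)--(9,2) (0,1)--(9,1) (0,0)--(9,0);
\node[left] at (0,2) {$\alpha$}; \node[left] at (0,1) {$\beta$}; \node[left] at (0,0) {$\gamma$};
\draw (1,1)--(1.5,0)--(2,1) (4,1)--(4.5,0)--(5,1) (7,1)--(7.5,0)--(8,1);
\draw (3,2)--(1,1) (3,2)--(4,1);
\draw[very thick] (3,2)--(7,1) (6,2)--(5,1);
\fill (3,2) circle (2pt) node[above] {$p$}; \fill (6,2) circle (2pt) node[above] {$p'_2$};
\fill (1,1) circle (2pt) node[below left] {$y_1$}; \fill (2,1) circle (2pt) node[below right] {$x_1$};
\fill (4,1) circle (2pt) node[below left] {$y_2$}; \fill (5,1) circle (2pt) node[below right] {$x_2$};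
\fill (7,1) circle (2pt) node[below left] {$y_3$}; \fill (8,1) circle (2pt) node[below right] {$x_3$};
\fill (1.5,0) circle (2pt) node[below] {$z_1$}; \fill (4.5,0) circle (2pt) node[below] {$z_2$}; \fill (7.5,0) circle (2pt) node[below] {$z_3$};
\end{tikzpicture}
\caption{Three color classes drawn as horizontal lines, ordered from left to right. The edges from $z_1<z_2<z_3$ do not cross, so $x_2$ lies between the neighbors $y_1$ and $y_3$ of $p$ (the order of $y_i$ and $x_i$ is immaterial). On whichever side of $p$ the vertex $p'_2$ lies, its edge to $x_2$ crosses an edge from $p$.}\label{fig:trap}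
\end{figure}

Two things happened. The common in-neighbor $z_i$ \emph{tied} $x_i$ to $y_i$: relative to the other branches, the two vertices occupy the same place. And a vertex tied to an out-neighbor of $p$ cannot be an out-neighbor, of the same label, of a descendant of $p$ with the color of $p$. With many colors nothing is forced, and Section~\ref{sec:one} replaces forcing by counting. The second mechanism turns existing crossings into more crossings.

\begin{example}[three edges in place of two]\label{ex:multiply}
Let $u_1\to v_1$ and $u_2\to v_2$ cross, with $u_1<u_2$ and $v_1>v_2$, and let $x_1,x_2$ be equally colored with $u_j\to x_j$ and $v_j\to x_j$. Then $x_1\neq x_2$, since the in-neighbors of a vertex form a clique and $u_1,u_2$ have the same color. If $x_1>x_2$, the edges $u_j\to x_j$ cross; if $x_1<x_2$, the edges $v_j\to x_j$ cross. So the four edges contain a crossing family of $u$-edges and a crossing family of $v$-edges of total size $3$. With $r$ pairwise crossing edges $u_j\to v_j$, the Erd\H{o}s--Szekeres theorem applied to $x_1,\dots,x_r$ gives two families whose sizes have product at least $r$.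

Now let $\{Y_i\to X_i\}$ be a crossing family in a layout of thickness $n$. Suppose that for each $i$ there is such a configuration in which the $u_j$ and the $v_j$ are placed like $Y_i$, and the $x_j$ like $X_i$, relative to the configurations of all other $i$, and that corresponding vertices in different configurations have equal colors. Then all chosen $u$-edges form one crossing family and all chosen $v$-edges another, each of size at most $n$, and the original family has size at most $2n/3$, or at most $n/\sqrt r$.
\end{example}

Section~\ref{sec:composition} realizes this situation for an arbitrary crossing family in a copy of $\mathbb U_a$ inside $\mathbb U_k$, with some loss in the constants.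

\section{Canonical layouts}\label{sec:canonical}

In Example~\ref{ex:trap} the pigeonhole principle produced three branches that look alike. Ramsey's theorem does this once and for all: we may assume that the layout sees only the words of vertices and the way their paths branch.

Fix a linear order on the finite subsets of $\mathbb N$. Order distinct siblings by their last index and, if these are equal, by their last letter; write $\prec$ for this order. Let $x\ne x'$ have words $w,w'$, and let $l\ge0$ be the length of their longest common prefix. The \emph{position} of the pair is $\operatorname{pos}(x,x')=(w,w',l,\sigma)$, where $\sigma=*$ if $x,x'$ are comparable (then $l=\min\{|x|,|x'|\}$), and otherwise $\sigma\in\{\prec,\succ\}$ is the relation between the siblings $x|(l+1)$ and $x'|(l+1)$. A layout is \emph{canonical} if $\operatorname{col}x$ depends only on the word of $x$, the label $\lambda(u\to x)$ depends only on the word of $x$ and on $|u|$, and for distinct equally colored $x,x'$ the truth of $x<x'$ depends only on $\operatorname{pos}(x,x')$. The layout of Example~\ref{ex:tree} is canonical.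

\begin{lemma}\label{lem:canonical}
If $N(k,M)\le n<\infty$, then $\mathbb U_k$ has a canonical oriented $(M,n)$-layout.
\end{lemma}

\begin{proof}
For $m\ge1$ let $\mathbb U_k^{\le m}$ be the subgraph induced by the vertices of length at most $m$. There are finitely many words of length at most $m$, so $\mathbb U_k^{\le m}$ has finitely many canonical $(M,n)$-layouts, and each restricts to one of $\mathbb U_k^{\le m-1}$. By K\"onig's lemma, as in the compactness argument, it suffices to find one for each $m$.

Fix $m$ and an oriented $(M,n)$-layout of $\mathbb U_k$. For $Z\subseteq\mathbb N$ let $V(Z)$ be the set of vertices of length at most $m$ whose indices form an increasing sequence in $Z$. For a $2m$-element set $Z$, the increasing bijection $Z\to[2m]$ carries the layout on $V(Z)$ to a layout on the finite set $V([2m])$. By Ramsey's theorem there is an infinite $H\subseteq\mathbb N$ such that this layout is the same for all $2m$-element $Z\subseteq H$. Given $(w,s),(w',s')\in V(H)$, extend the set of entries of $s$ and $s'$ by larger elements of $H$ to a $2m$-element set. This shows that the order of two equally colored vertices of $V(H)$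 depends only on $w$, $w'$ and the \emph{pattern} of $(s,s')$, that is, the list of relations $<,=,>$ between their entries. The same argument with the entries of $s$ alone shows that the color of $(w,s)$ depends only on $w$, and the label of an edge into $(w,s)$ only on $w$ and the length of its tail.

Let $\mathcal T$ be a finite prefix-closed set of vertices of $\mathbb U_k^{\le m}$. List it depth-first: each vertex comes before its descendants, and for siblings $z\prec z'$ the vertex $z$ and all its descendants come before $z'$. Number the vertices in this order by elements $h(x)\in H$, increasingly, and let $\psi(x)\in V(H)$ have the word of $x$ and the indices $h(x|1)<h(x|2)<\dots<h(x)$. Then $\psi$ is injective and $\psi(x|i)=\psi(x)|i$, so $\psi$ preserves words and edges, and the layout pulls back to a layout on $\mathcal T$. The pattern of the indices of $\psi(x),\psi(x')$ is determined by $\operatorname{pos}(x,x')=(w,w',l,\sigma)$: the two sequences share their first $l$ entries, and if $\sigma$ is $\prec$ (or $\succ$), all further entries of the first are smaller (or larger) than all further entries of the second. Hence the colors, labels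 and orders on $\mathcal T$ are given by functions of words and positions that do not depend on $\mathcal T$ or on $h$. These functions define colors, labels and a relation $<$ on all of $\mathbb U_k^{\le m}$. Each condition for a layout involves at most four vertices, which lie in some finite prefix-closed $\mathcal T$, where the condition holds.
\end{proof}

For the rest of this section fix a canonical layout. Two operations leave it unchanged.

\emph{Copies.} Let $x\in T(p)$. A \emph{copy} of $x$ (at $p$) is a vertex $y\in T(p)$ with the same word. It has the color of $x$; if $u\to x$, then $y|\,|u|\to y$ with the same color pair and label; and if $\operatorname{col}x=\operatorname{col}p$, then $p<x$ if and only if $p<y$, since the positions agree. Write $p[y]$ for the child of $p$ that equals $y$ or is an ancestor of $y$. The index of $p[y]$ can be chosen freely, so copies of finitely many vertices can be placed below distinct children of $p$ in any prescribed $\prec$-order, and a further copy can be placed below a new child before or after all given ones.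

\emph{Translations.} Let $x,x'$ have the same word. The \emph{translation} from $x$ to $x'$ sends $x|j$ to $x'|j$ for $j\le|x|$, and sends each descendant of $x$ to the descendant of $x'$ with the same word and the same indices at levels greater than $|x|$. It preserves words, lengths, prefixes, edges, colors and labels; it maps $U(z;F)$ onto the corresponding set for $z\in\{x\}\cup T(x)$; and it preserves positions, hence the order, of pairs in $\{x\}\cup T(x)$.

We now describe how a color class looks from a vertex $p$. If $y,y'\in T(p)$ are equally colored and $p[y]\ne p[y']$, then the truth of $y<y'$ depends only on the two words and on whether $p[y]\prec p[y']$. For given words there are thus four possibilities. Let $x,x'\in T(p)$ be equally colored, and let $y,y'$ range over copies of $x,x'$ with $p[y]\neq p[y']$. Write $x<_px'$ if always $y<y'$, and $x>_px'$ if always $y>y'$. Otherwise write $x\sim_px'$; then there is a \emph{sign} $\varepsilon\in\{+,-\}$ such that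
\[
y<y'\iff p[y]\prec^\varepsilon p[y'],
\]
where $\prec^+$ is $\prec$ and $\prec^-$ is $\succ$. These relations depend only on the words of $x$ and $x'$; the relation $\sim_p$ is symmetric, and $(x,x')$ and $(x',x)$ have the same sign. In Example~\ref{ex:tree}, $x<_px'$ means $|x|<|x'|$, and $x\sim_px'$ means $|x|=|x'|$, with sign $+$. Parts (a) and (b) of the next lemma say that this picture is general: inside $T(p)$ each color class splits into intervals, and each interval lists the branches at $p$ in the order $\prec$ or its reverse. Parts (d) and (e) are the tying and the trapping of Example~\ref{ex:trap}.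

\begin{lemma}\label{lem:classes}
Let $p$ be a vertex. All vertices named below, other than $p$, lie in $T(p)$.
\begin{enumerate}
\item[(a)] On each color class, $\sim_p$ is an equivalence relation, all pairs in one equivalence class have the same sign, and $<_p$ linearly orders the equivalence classes. In particular, if $p[y]\ne p[y']$, the truth of $y<y'$ depends only on the classes of $y,y'$ and the $\prec$-order of $p[y],p[y']$.
\item[(b)] If $x<_px'$, then $x<x'$, even if $p[x]=p[x']$. Hence $x<x'$ and $x\not\sim_px'$ imply $x<_px'$, and $x\le y\le x'$ and $x\sim_px'$ imply $y\sim_px$.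
\item[(c)] If $x\sim_px'$ have the color of $p$, then $p<x$ if and only if $p<x'$.
\item[(d)] If $u\to x$ and $u'\to x'$ have the same color pair and label and $u\sim_pu'$, then $x\sim_px'$. The case $u=u'$ is allowed.
\item[(e)] If $p\to x$ and $u'\to x'$ have the same color pair and label, then $x\not\sim_px'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x<_px$ held, two copies $y,y'$ of $x$ below different children would satisfy $y<y'$ and $y'<y$; the same holds for $>_p$, so $x\sim_px$. Let $x\sim_px'$ with sign $\varepsilon$, and place copies $y,y',y''$ of $x,x',x$ with $p[y]\prec^\varepsilon p[y']\prec^\varepsilon p[y'']$. Then $y<y'<y''$, so $(x,x)$ has sign $\varepsilon$, and by symmetry so does $(x',x')$. Now let $x\sim_px'\sim_px''$. Both pairs have the sign $\varepsilon$ of $(x',x')$. Copies with $p[y]\prec^\varepsilon p[y']\prec^\varepsilon p[y'']$ satisfy $y<y'<y''$, and copies in the reverse order satisfy $y>y'>y''$; so $x\sim_px''$ with sign $\varepsilon$. Next let $x<_px'$, and let $x'<_px''$ or $x'\sim_px''$. Given copies $y,y''$ of $x,x''$ below different children, place a copy $y'$ of $x'$ below a third child so that $y'<y''$.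 Then $y<y'<y''$, so $x<_px''$. If $x\sim_px'<_px''$, place $y'$ so that $y<y'$, with the same conclusion. Thus $<_p$ is well defined and transitive on classes, and any two distinct classes are related by exactly one of $<_p$, $>_p$.

(b) If $p[x]\neq p[x']$, this is the definition. Otherwise, as $x'\sim_px'$, there is a copy $x''$ of $x'$ below another child with $x''<x'$, and $x<x''<x'$. If $x<x'$ and $x\not\sim_px'$, then $x>_px'$ would give $x>x'$, so $x<_px'$. If $x\le y\le x'$, $x\sim_px'$ and $y\not\sim_px$, then $x<_py$, so $x'<_py$ by (a), so $x'<y$, a contradiction.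

(c) Suppose $p<x$ and $x'<p$. Choose copies $y,y'$ below different children with $y<y'$. Then $y'<p<y<y'$, which is absurd. Exchanging $x$ and $x'$ covers the other case.

(d) Suppose $x<_px'$. Copy the two edges to $\bar u\to\bar x$ and $\bar u'\to\bar x'$ below different children of $p$, ordered so that $\bar u>\bar u'$; this is possible because $u\sim_pu'$. Since $\bar x<\bar x'$, the copies cross, although they have the same color pair and label. Exchanging the two edges excludes $x>_px'$.

(e) Suppose $x\sim_px'$. Take a copy $p\to\bar x$ and a copy $\bar u'\to\bar x'$ below different children of $p$, with $\bar x>\bar x'$ if $p<u'$ and with $\bar x<\bar x'$ if $p>u'$. Since $p$ compares with $\bar u'$ as with $u'$, the two edges cross.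
\end{proof}

For $F\subseteq C(x)$, the \emph{palette} of $(x,F)$ is $R(x;F)=\{\operatorname{col}y:y\in U(x;F)\}$. By (U1), palettes shrink when $x$ moves down or $F$ grows.

\section{Thickness one needs exponentially many colors}\label{sec:one}

\begin{lemma}\label{lem:one}
If $N(k,M)=1$, then $M\ge(3/2)^{\lfloor(k-1)/2\rfloor}$.
\end{lemma}

In Example~\ref{ex:trap} we knew the color of each new vertex. Now we only know palettes. The plan is to show that keeping two more vertices in $F$ can always be made to destroy a third of the smallest palette. If not, there is a region where all relevant palettes fill more than two thirds of one set $R$ of colors, so that they overlap heavily. There the property of having an out-neighbor tied to an out-neighbor of $p$ passes from every vertex to its children, until it meets a vertex with the color of $p$.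

\begin{proof}
Take a canonical layout with $n=1$; all labels are equal. For $1\le m\le k$ let $t_m$ be the minimum of $|R(q;F)|$ over all vertices $q$ and all $F\subseteq C(q)$ with $|F|\le k-m$. Then $1\le t_1\le\dots\le t_k\le M$, where $t_1\ge1$ by (U2). We show $t_{m-2}\le\frac23t_m$ for $3\le m\le k$. Applied for $m=k,k-2,\dots$, that is $\lfloor(k-1)/2\rfloor$ times, this gives the lemma.

Suppose that $t_{m-2}>\frac23t$, where $t=t_m=|R|$, $R=R(q;F)$ and $|F|\le k-m\le k-3$. For $x\in U(q;F)$ we have $R(x;F)\subseteq R$ by (U1), so
\begin{equation}\label{eq:full}
R(x;F)=R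
\end{equation}
by the minimality of $t$; and if $F\subseteq F'\subseteq C(x)$ and $|F'|\le|F|+2$, then
\begin{equation}\label{eq:twothirds}
R(x;F')\subseteq R,\qquad |R(x;F')|\ge t_{m-2}>\tfrac23t.
\end{equation}

Fix a child $p\in U(q;F)$ of $q$ and let $\alpha=\operatorname{col}p\in R$. Call $x\in T(p)$ \emph{inside} if $x\sim_py$ for some $y\in U(p;F\cup\{p\})$ of the color of $x$, and \emph{outside} otherwise. Lemma~\ref{lem:classes}(e), applied to $p\to y$ and $u'\to x$, gives:
\begin{enumerate}
\item[(i)] If $u'\in T(p)$ has color $\alpha$ and $u'\to x$, then $x$ is outside.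
\end{enumerate}
For $v\in U(p;F)$ let $\operatorname{In}(v)$ and $\operatorname{Out}(v)$ be the sets of colors of the inside and of the outside elements of $U(v;F\cup\{v\})$. Two equally colored elements of $U(v;F\cup\{v\})$ are out-neighbors of $v$, so they are $\sim_p$-equivalent by Lemma~\ref{lem:classes}(d) with $u=u'=v$; both are inside or both are outside. Hence $\operatorname{In}(v)$ and $\operatorname{Out}(v)$ are disjoint subsets of $R$.

\begin{enumerate}
\item[(ii)] If $v\in U(p;F)$ and $x\in U(v;F\cup\{v\})$, then $|\operatorname{In}(v)|+|\operatorname{Out}(x)|>\frac23t$ and $|\operatorname{In}(x)|+|\operatorname{Out}(v)|>\frac23t$.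
\end{enumerate}
Every element of $U(x;F\cup\{v,x\})$ lies in $U(v;F\cup\{v\})$ and in $U(x;F\cup\{x\})$, so its color lies in $\operatorname{In}(v)\cap\operatorname{In}(x)$ or in $\operatorname{Out}(v)\cap\operatorname{Out}(x)$. By \eqref{eq:twothirds} these two sets together have more than $\frac23t$ elements.

\begin{enumerate}
\item[(iii)] If $x\in U(p;F)$ is inside, then $|\operatorname{Out}(x)|<\frac13t$.
\end{enumerate}
Take $y\in U(p;F\cup\{p\})$ with $y\sim_px$, and let $R'=R(y;F\cup\{p,y\})$, a subset of $R$ of size greater than $\frac23t$ by \eqref{eq:twothirds}. Let $x'\in U(x;F\cup\{x\})$ have a color in $R'$, and choose $z\in U(y;F\cup\{p,y\})$ of that color. Lemma~\ref{lem:classes}(d) for $y\to z$ and $x\to x'$ gives $z\sim_px'$. As $z\in U(p;F\cup\{p\})$, the vertex $x'$ is inside. So $\operatorname{Out}(x)\subseteq R\setminus R'$.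

\begin{enumerate}
\item[(iv)] If $v\in U(p;F)$ and $\operatorname{In}(v)\ne\emptyset$, then $|\operatorname{Out}(v)|<\frac23t$.
\end{enumerate}
Take an inside $x\in U(v;F\cup\{v\})$. By (ii) and (iii), $|\operatorname{In}(v)|>\frac23t-\frac13t$, and $|\operatorname{In}(v)|+|\operatorname{Out}(v)|\le t$.

\begin{enumerate}
\item[(v)] If $v\in U(p;F)$, $\operatorname{In}(v)\ne\emptyset$, and $x\in U(p;F)$ is a child of $v$, then $\operatorname{In}(x)\neq\emptyset$.
\end{enumerate}
Here $x\in U(v;F\cup\{v\})$ by (U2), and (ii) and (iv) give $|\operatorname{In}(x)|>\frac23t-|\operatorname{Out}(v)|>0$.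

Let $w\in U(p;F\cup\{p\})$ be a child of $p$. The set $U(w;F\cup\{p,w\})$ is nonempty by (U2), and its elements lie in $U(p;F\cup\{p\})$, so they are inside, and in $U(w;F\cup\{w\})$. Thus $\operatorname{In}(w)\ne\emptyset$. By (U3), the path from $w$ down to any $v\in U(w;F)$ stays in $\{w\}\cup U(w;F)$, so (v) gives $\operatorname{In}(v)\neq\emptyset$ for all $v\in\{w\}\cup U(w;F)$. By \eqref{eq:full}, some $p'\in U(w;F)$ has color $\alpha$. Its parent $v$ lies in $\{w\}\cup U(w;F)$ by (U3). Every $y\in U(p';F\cup\{v,p'\})$ is an out-neighbor of $p'$, hence outside by (i), and lies in $U(v;F\cup\{v\})$. So $|\operatorname{Out}(v)|\ge|R(p';F\cup\{v,p'\})|>\frac23t$ by \eqref{eq:twothirds}, contradicting (iv).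
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:track}]
If the theorem failed for $k$, all finite graphs of treewidth at most $k$ would have $t$-track layouts for some integer $t$ with $1\le t<(3/2)^{\lfloor(k-1)/2\rfloor}$. Then $N(k,t)=1$ by Lemma~\ref{lem:reduction}, contradicting Lemma~\ref{lem:one}.
\end{proof}

The hypothesis $n=1$ entered through parts (d) and (e) of Lemma~\ref{lem:classes}, which need equal labels. For larger $n$, the color of an out-neighbor of $v$ no longer determines its class; one needs the color and the label, and the label depends on $v$. The next section handles this by tying all relevant vertices to one auxiliary vertex.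

\section{The composition lemma}\label{sec:composition}

\begin{lemma}\label{lem:composition}
Let $k,a,b,T,L,n\ge1$ and $r\ge2$ be integers, $M=2^L$ and $h=(a+1)(2T+2)$. Assume
\begin{enumerate}
\item[(H1)] $N(k,M)\le n$;
\item[(H2)] $N(b,Mn)\ge r$;
\item[(H3)] $k\ge(L+2)h+b$;
\item[(H4)] $r^{T/4}\ge4an$.
\end{enumerate}
Then $N\big(a,M(Mn)^{2T+1}\big)\le n/g(r)$, where $g(r)=\max\{\frac54,\frac12(1+r^{1/4})\}$.
\end{lemma}

In words: a layout of $\mathbb U_k$ of thickness $n$ contains a layout of $\mathbb U_a$ with more colors and strictly smaller thickness. The proof occupies this section. By (H1) and Lemma~\ref{lem:canonical} we fix a canonical oriented $(M,n)$-layout of $\mathbb U_k$. We embed $\mathbb U_a$ in $\mathbb U_k$ by a map $\phi$. Between $\phi(y)$ and the images of the children of $y$ we insert a \emph{gate} $\delta$ and below it a \emph{gadget}, which supplies the crossing edges $u_j\to v_j$ of Example~\ref{ex:multiply}; these exist by (H2), and (H3) provides the room in the cliques. For an edge $\delta\to x$, the \emph{$\delta$-type} of $x$ is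
\[
\chi_\delta(x)=(\operatorname{col}x,\lambda(\delta\to x)).
\]
By Lemma~\ref{lem:classes}(d), out-neighbors of $\delta$ with the same $\delta$-type are tied together; this is the purpose of the gate.

The main difficulty is the following. For an edge $Y\to X$ of $\mathbb U_a$, the vertex $\phi(X)$ lies below one pair $u_j,v_j$, and Example~\ref{ex:multiply} needs vertices of the same $\delta$-type below many other pairs. There are up to $Mn$ types and possibly only $r=2$ pairs, and nothing prevents different pairs from offering disjoint sets of types. We therefore stack $T$ levels of pairs into an $r$-ary tree. By (H4) it has so many leaves, compared with $n$, that below some leaf only few types are poorly shared with neighboring branches, and a stable palette lets $\phi(X)$ avoid their colors.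

\subsection{A stable region}

For $0\le i\le L+1$ let $\rho_i$ be the minimum of $|R(q;F)|$ over all vertices $q$ and all $F\subseteq C(q)$ with $|F|\le ih$. As $(L+1)h\le k-1$ by (H3), (U2) gives $\rho_i\ge1$. Also $\rho_0\le2^L$. If $\rho_{i+1}\le\rho_i/2$ for all $0\le i\le L$, then $\rho_{L+1}\le\frac12$; so $\rho_{i+1}>\rho_i/2$ for some $i\le L$. Fix a vertex $o$ and $F_0\subseteq C(o)$ with $|F_0|\le ih$ such that $R_0=R(o;F_0)$ has size $t=\rho_i$. For all $q\in U(o;F_0)$ and $F_0\subseteq F\subseteq C(q)$ with $|F|\le|F_0|+h$,
\begin{equation}\label{eq:stable}
R(q;F)\subseteq R_0,\qquad|R(q;F)|\ge\rho_{i+1}>t/2 .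
\end{equation}
Moreover $|F_0|+h+b\le(L+1)h+b\le k$. The whole construction takes place in $U(o;F_0)$.

\subsection{Gadgets}

A \emph{gate} is a vertex $\delta\in U(o;F_0)$ with $|A(\delta)|\le|F_0|+a(2T+2)+1$. For a sequence $\pi\in[r]^\tau$ with $0\le\tau\le T$, let $|\pi|=\tau$, let $\pi|i$ be its prefix of length $i$, and let $\pi j$ be $\pi$ followed by $j$. A \emph{gadget} below $\delta$ consists of vertices $u_\pi,v_\pi$ for $1\le|\pi|\le T$ such that, with $v_\emptyset=\delta$ and
\[
\Phi_\pi=C(\delta)\cup\{u_{\pi|i},v_{\pi|i}:1\le i\le|\pi|\},
\]
the following hold whenever $|\pi|<T$: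
\begin{enumerate}
\item[(G1)] $\Phi_\pi\subseteq C(v_\pi)$, and $u_{\pi j},v_{\pi j}\in U(v_\pi;\Phi_\pi)$ and $u_{\pi j}\to v_{\pi j}$ for all $j\in[r]$;
\item[(G2)] $u_{\pi1},\dots,u_{\pi r}$ have the same $\delta$-type, and so do $v_{\pi1},\dots,v_{\pi r}$;
\item[(G3)] $u_{\pi1}<\dots<u_{\pi r}$ and $v_{\pi1}>\dots>v_{\pi r}$.
\end{enumerate}

A gadget exists below every gate. We construct it level by level, keeping $v_\pi\in\Phi_\pi\subseteq C(v_\pi)$, which holds for $\pi=\emptyset$. Let $|\pi|<T$. Then
\[
|\Phi_\pi|\le|F_0|+a(2T+2)+2+2(T-1)\le|F_0|+h,
\]
so $|\Phi_\pi|+b\le k$, and by (U4) there is a copy of $\mathbb U_b$ in $U(v_\pi;\Phi_\pi)$. All its vertices are out-neighbors of $\delta\in\Phi_\pi$. Color them by $\delta$-type and use the induced orders; this is an ordered $Mn$-coloring of $\mathbb U_b$. By (H2) and Lemma~\ref{lem:dilworth} it has a crossing family of size $r$. Numbering its edges $u_{\pi j}\to v_{\pi j}$ by increasing tails gives (G1)--(G3). Finally $\Phi_{\pi j}\subseteq C(v_{\pi j})$, because $\Phi_\pi\cup\{u_{\pi j}\}\subseteq A(v_{\pi j})$; in particular $\Phi_\pi\subseteq C(v_\pi)$ also for $|\pi|=T$.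

The choice of a good leaf rests on a counting fact about trees. Let $\mathcal J\subseteq[r]^T$. For $\pi\in\mathcal J$ and $\tau\in[T]$, let $\operatorname{br}_\tau(\pi)\ge1$ be the number of $j\in[r]$ such that $(\pi|(\tau-1))j$ is a prefix of an element of $\mathcal J$. Call $\tau$ a \emph{branching level} of $\pi$ in $\mathcal J$ if $\operatorname{br}_\tau(\pi)\ge\sqrt r$.

\begin{lemma}\label{lem:tree}
Fewer than $r^{3T/4}$ elements of $\mathcal J$ have fewer than $T/2$ branching levels.
\end{lemma}

\begin{proof}
Let $\mathcal J\ne\emptyset$. Choose a random element of $\mathcal J$ entry by entry, each time uniformly among the values that keep the sequence a prefix of an element of $\mathcal J$. The outcome $\pi$ has probability $\prod_\tau\operatorname{br}_\tau(\pi)^{-1}$. If $\pi$ has $\gamma<T/2$ branching levels, then $\prod_\tau\operatorname{br}_\tau(\pi)\le r^\gamma r^{(T-\gamma)/2}=r^{(T+\gamma)/2}<r^{3T/4}$, so its probability exceeds $r^{-3T/4}$. The probabilities sum to $1$.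
\end{proof}

Given a gadget below $\delta$ and a leaf $\pi\in[r]^T$, let
\[
W_\pi=U\big(v_\pi;\,F_0\cup\{\delta\}\cup\{u_{\pi|i},v_{\pi|i}:i\in[T]\}\big),\qquad\operatorname{Reach}(\pi)=\{\chi_\delta(x):x\in W_\pi\}.
\]
Since $W_\pi\subseteq U(o;F_0)$, we have $\operatorname{Reach}(\pi)\subseteq R_0\times[n]$. For $\chi\in R_0\times[n]$ let $\mathcal J_\chi=\{\pi\in[r]^T:\chi\in\operatorname{Reach}(\pi)\}$, and call $\chi\in\operatorname{Reach}(\pi)$ \emph{bad} for $\pi$ if $\pi$ has fewer than $T/2$ branching levels in $\mathcal J_\chi$. By Lemma~\ref{lem:tree} there are fewer than $nt\,r^{3T/4}$ pairs $(\pi,\chi)$ with $\chi$ bad for $\pi$. So for some leaf $\mu$ the number of bad types is at most $nt\,r^{-T/4}\le t/(4a)$, by (H4). Fix such a leaf $\mu=\mu(\delta)$, let $\operatorname{Bad}(\delta)$ be the set of colors occurring as first components of types bad for $\mu$, so that $|\operatorname{Bad}(\delta)|\le t/(4a)$, and put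
\[
e(\delta)=v_\mu,\qquad K(\delta)=\{\text{parent of }\delta,\ \delta\}\cup\{u_{\mu|\tau},v_{\mu|\tau}:\tau\in[T]\}.
\]
Then $|K(\delta)|\le2T+2$ and
\begin{equation}\label{eq:exit}
K(\delta)\cup A(\delta)\subseteq\Phi_\mu\subseteq C(e(\delta)).
\end{equation}

We make these choices uniformly. For each word of a gate, choose a gadget and a leaf below one gate with this word, and carry them to all other gates with the same word by translation. Such a translation fixes $o$ and $F_0$, since both gates descend from $o$, so it preserves (G1)--(G3) and the sets $\operatorname{Reach}(\pi)$. Consequently the translation between two gates with the same word maps gadget to gadget, and $\mu(\delta)$, $\operatorname{Bad}(\delta)$, and the words and lengths of all gadget vertices and of the elements of $K(\delta)$ depend only on the word of $\delta$.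

\subsection{Embedding $\mathbb U_a$}

We define vertices $\phi(y)$ for $y\in\mathbb U_a$, and gates $\delta_y(s)$ for $s\in\mathbb Q$, where $\delta_y(s)$ is a child of $\phi(y)$ with index $s$. If $z$ is an ancestor of $y$ and $s$ is the index of $y$ at level $|z|+1$, we write $\delta_z[y]=\delta_z(s)$. An edge $z\to y$ will be represented by joining $\phi(y)$ to the whole clique $K(\delta_z[y])$. Fix an injection $\iota$ from the finite subsets of $\mathbb N$ to $\mathbb Q$. By recursion on $|y|$ we arrange:
\begin{enumerate}
\item[(E1)] $\phi(y)\in U(o;F_0)$, and for every $z\in A(y)$ we have $K(\delta_z[y])\subseteq A(\phi(y))$ and $\operatorname{col}\phi(y)\notin\operatorname{Bad}(\delta_z[y])$;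
\item[(E2)] if $y$ is a root, $\phi(y)$ is a child of $o$ with the index of $y$; if $y$ has parent $z$ and last letter $B$, then $\phi(y)$ is a descendant of $e=e(\delta_z[y])$ and $e[\phi(y)]$ has index $\iota(B)$;
\item[(E3)] the words of $\phi(y)$ and of $\delta_y(s)$ depend only on the word of $y$.
\end{enumerate}

For a root $y$ let $\phi(y)$ be the child of $o$ with the index of $y$ and $A(\phi(y))=F_0\cup\{o\}$. Once $\phi(y)$ satisfies (E1), put
\[
F_y=F_0\cup\{\phi(y)\}\cup\bigcup_{z\in A(y)}K(\delta_z[y])\ \subseteq\ C(\phi(y)),
\]
and let $\delta_y(s)$ be the child of $\phi(y)$ with index $s$ and $A(\delta_y(s))=F_y$. It exists and is a gate, since $|F_y|\le|F_0|+a(2T+2)+1\le k$. Its last letter is the set of lengths of the elements of $F_y$. By (E3) for the ancestors $z$ and the uniform choice of gadgets, this set depends only on the word of $y$.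

Now let $y$ have parent $z_0$ and last letter $B$; put $\delta=\delta_{z_0}[y]$, $e=e(\delta)$ and
\[
\Phi=F_0\cup\bigcup_{z\in A(y)}K(\delta_z[y]).
\]
We claim $\Phi\subseteq C(e)$. By \eqref{eq:exit}, $C(e)$ contains $K(\delta)$ and $A(\delta)=F_{z_0}\supseteq F_0$. If $z\in A(y)\setminus\{z_0\}$, then $z\in A(z_0)$ and $\delta_z[y]=\delta_z[z_0]$, so $K(\delta_z[y])\subseteq F_{z_0}$. This proves the claim. Further $e\in U(o;F_0)$ and $|\Phi|\le|F_0|+a(2T+2)\le|F_0|+h$. By \eqref{eq:stable}, $|R(e;\Phi)|>t/2$, while the sets $\operatorname{Bad}(\delta_z[y])$ with $z\in A(y)$ contain at most $a\cdot t/(4a)=t/4$ colors in all. So $U(e;\Phi)$ contains a vertex whose color is in none of them, and we may change its index at level $|e|+1$ to $\iota(B)$, since this does not change its word.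

To obtain (E3), make this choice for one vertex $y^*$ of each word, with parent $z_0^*$, gate $\delta^*=\delta_{z_0^*}[y^*]$, and set $\Phi^*\subseteq C(e(\delta^*))$. For any other $y$ with the same word, $\delta$ and $\delta^*$ have the same word; let $\phi(y)$ be the image of $\phi(y^*)$ under the translation from $\delta^*$ to $\delta$. It descends from $e$, which is the image of $e(\delta^*)$, and it has the same word as $\phi(y^*)$ and the same index at level $|e|+1$. The sets $\Phi\subseteq C(e)$ and $\Phi^*\subseteq C(e(\delta^*))$ have the same set of lengths, so $\Phi\subseteq A(\phi(y))$; and the sets $\operatorname{Bad}$ agree. Thus (E1)--(E3) hold, and the recursion is complete.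

For distinct $y,y'\in\mathbb U_a$ with words $\omega,\omega'$ and longest common prefix of length $l$, let the \emph{coarse position} be $\operatorname{pos}^*(y,y')=(\omega,\omega',l,\sigma^*)$, where $\sigma^*=*$ if $y,y'$ are comparable, and otherwise $\sigma^*\in\{<,=,>\}$ compares their indices at level $l+1$. For $z\in\mathbb U_a$ and $s\in\mathbb Q$, the \emph{block} $\mathcal B(z,s)$ is the set of descendants of $z$ with index $s$ at level $|z|+1$.

\begin{lemma}\label{lem:embedding}
\begin{enumerate}
\item[(P1)] If $z$ is an ancestor of $y$, then $\phi(z)$, $\delta_z[y]$ and $e(\delta_z[y])$ are ancestors of $\phi(y)$.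
\item[(P2)] If $y,y'$ are incomparable, so are $\phi(y),\phi(y')$. The map $\phi$ is injective, and $\operatorname{pos}(\phi(y),\phi(y'))$ is determined by $\operatorname{pos}^*(y,y')$.
\item[(P3)] $\phi(y)\in\{\delta_z(s)\}\cup T(\delta_z(s))$ if and only if $y\in\mathcal B(z,s)$.
\item[(P4)] Let $z\to y$, $\delta=\delta_z[y]$ and $\mu=\mu(\delta)$. Then $\phi(z)$, $\delta$ and all $u_{\mu|\tau},v_{\mu|\tau}$ of the gadget below $\delta$ lie in $A(\phi(y))$. The type $\chi=\chi_\delta(\phi(y))$ lies in $\operatorname{Reach}(\mu)$, and $\mu$ has at least $T/2$ branching levels in $\mathcal J_\chi$.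
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) If $z$ is the parent of $y$, this is (E2). Otherwise let $y_1$ be the child of $z$ that is an ancestor of $y$. Then $\delta_z[y]=\delta_z[y_1]$, and $\phi(y_1)$ is an ancestor of $\phi(y)$ by induction on $|y|-|z|$.

(P2) The words of $\phi(y),\phi(y')$ are determined by (E3). If $y$ is an ancestor of $y'$, then $\phi(y)$ is an ancestor of $\phi(y')$, which determines the position. Let $y,y'$ be incomparable, and let $y_1=y|(l+1)$, $y'_1=y'|(l+1)$ have indices $s,s'$. By (P1), $\phi(y)$ equals $\phi(y_1)$ or descends from it, and likewise for $y'$. If $l=0$, then $s\ne s'$ because roots have the same letter, and $\phi(y_1),\phi(y_1')$ are children of $o$ with indices $s,s'$. If $l\ge1$, let $z=y|l$. If $s\neq s'$, the two images lie below the children $\delta_z(s),\delta_z(s')$ of $\phi(z)$. If $s=s'$, then $y_1,y'_1$ have last letters $B\ne B'$, and the two images equal or lie below children of $e(\delta_z(s))$ with indices $\iota(B)\neq\iota(B')$. In each case the images are incomparable, and the length of their longest common prefix and the $\prec$-order at the branching are determined by $\operatorname{pos}^*(y,y')$.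 Injectivity follows from this and (P1).

(P3) If $y\in\mathcal B(z,s)$, use (P1). Conversely, if $\phi(y)\in\{\delta_z(s)\}\cup T(\delta_z(s))$, then $\phi(z)$ is an ancestor of $\phi(y)$. By (P1) and (P2), $y$ is not equal to $z$, not an ancestor of $z$, and not incomparable with $z$; so $z$ is an ancestor of $y$. Then $\delta_z[y]$ and $\delta_z(s)$ are both the child of $\phi(z)$ toward $\phi(y)$, so they have the same index.

(P4) The first statement is $K(\delta)\subseteq A(\phi(y))$, from (E1). Since also $F_0\subseteq A(\phi(y))$ and $\phi(y)\in T(v_\mu)$ by (P1), we get $\phi(y)\in W_\mu$. By (E1) the color of $\phi(y)$ is not in $\operatorname{Bad}(\delta)$, so $\chi$ is not bad for $\mu$.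
\end{proof}

\subsection{The ordered coloring of $\mathbb U_a$}

For $y\in\mathbb U_a$, $\delta=\delta_y(s)$ and $\mu=\mu(\delta)$, let
\[
\operatorname{col}^*y=\Big(\operatorname{col}\phi(y),\ \chi_{\phi(y)}(\delta),\ \big(\chi_\delta(u_{\mu|\tau}),\chi_\delta(v_{\mu|\tau})\big)_{\tau\in[T]}\Big).
\]
By (E3) this depends only on the word of $y$, and not on $s$. There are at most $M(Mn)^{2T+1}$ colors, and the coloring is proper because $z\to y$ implies $\phi(z)\to\phi(y)$. Order each class by $y<y'\iff\phi(y)<\phi(y')$; by (P2), the truth of $y<y'$ depends only on $\operatorname{pos}^*(y,y')$. The extra components of the color serve to pass the order of two vertices $\phi(Y),\phi(Y')$ on to their gates and gadgets.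

Let $Q=\{Y_i\to X_i\}_{i}$ be a finite nonempty crossing family in this ordered coloring. We prove $|Q|\le n/g(r)$. Applied to a single edge this gives $\lfloor n/g(r)\rfloor\ge1$, and then Lemma~\ref{lem:dilworth} gives Lemma~\ref{lem:composition}. The $Y_i$ are distinct, and so are the $X_i$. Let $s_i$ be the index of $X_i$ at level $|Y_i|+1$, and put $\mathcal B_i=\mathcal B(Y_i,s_i)\ni X_i$.

\subsection{Isolating the edges}

Tying two vertices below a gate $\delta$ fixes their order relative to vertices in \emph{other} branches at an ancestor of $\delta$, and says nothing about vertices below $\delta$. So before we multiply the edges of $Q$, we must move them apart. Call $Q$ \emph{isolated} if $X_j\notin\mathcal B_i$ for all $i\ne j$.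

\begin{lemma}\label{lem:isolation}
For every finite crossing family $Q$ in $\mathbb U_a$ there is an isolated crossing family of the same size.
\end{lemma}

\begin{proof}
Let $\beta(Q)$ be the number of ordered pairs $(i,j)$ with $i\ne j$ and $X_j\in\mathcal B_i$. Suppose that $\Gamma=\{j\neq i:X_j\in\mathcal B_i\}$ is nonempty for some $i$, which we fix. We construct a crossing family $Q'$ of the same size with $\beta(Q')<\beta(Q)$.

Let $p=\phi(Y_i)$, and let $\varepsilon$ be the sign of the $\sim_p$-class of $\phi(X_i)\in T(p)$. Split $\Gamma\cup\{i\}$ into three \emph{groups}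
\[
\Gamma_1=\{j\in\Gamma:X_j<X_i\},\qquad\Gamma_2=\{i\},\qquad\Gamma_3=\{j\in\Gamma:X_j>X_i\}.
\]
Choose an open interval around $s_i$ that contains no index other than $s_i$ occurring at level $|Y_i|+1$ in a vertex $Y_j$ or $X_j$ descending from $Y_i$. In it choose rationals $s^1<s^2<s^3$ if $\varepsilon=+$, and $s^1>s^2>s^3$ if $\varepsilon=-$. For $j\in\Gamma_\nu$, \emph{move} those of $Y_j,X_j$ that lie in $\mathcal B_i$ by replacing their index $s_i$ at level $|Y_i|+1$ by $s^\nu$; leave all other vertices unchanged. Write $Y'_j,X'_j$ for the results. Every $Y_j$ or $X_j$ in $\mathcal B_i$ is moved, since $Y_j\in\mathcal B_i$ implies $X_j\in\mathcal B_i$; and $Y_i\notin\mathcal B_i$ is not moved. If $Y_j$ is moved, then $X_j$ is moved to the same index. If $X_j$ is moved and $Y_j$ is not, then $|Y_j|\le|Y_i|$. In both cases $Y'_j$ is the prefix of $X'_j$ of length $|Y_j|$, so $Y'_j\to X'_j$ is an edge with the same words, hence the same color pair.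

\emph{The new edges cross pairwise.} We show that the order of any two distinct $X$-vertices, and of any two distinct $Y$-vertices, is preserved. Let $z,z'$ be such a pair, with longest common prefix of length $l$.

If neither is moved, there is nothing to prove. If both are moved to the same index, then $l\ge|Y_i|$, the two indices at level $|Y_i|+1$ are equal before and after, and $\operatorname{pos}^*$ is unchanged.

Let $z$ be moved and $z'$ not. Then $z\in\mathcal B_i$ and $z'\notin\mathcal B_i$, so $l\le|Y_i|$. If $l<|Y_i|$ or $z'=Y_i$, the changed level plays no role in $\operatorname{pos}^*$. Otherwise $z'$ descends from $Y_i$ and has at level $|Y_i|+1$ an index outside the chosen interval, which compares with the new index of $z$ as with $s_i$. Again $\operatorname{pos}^*$ is unchanged.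

Let $X_j<X_m$ be moved to different indices, with $j\in\Gamma_\nu$, $m\in\Gamma_{\nu'}$. By the definition of the groups, $\nu<\nu'$ and $X_j\le X_i\le X_m$. The vertices $\phi(X'_j),\phi(X'_m)$ are copies at $p$ of $\phi(X_j),\phi(X_m)$, lying below the children $\delta_{Y_i}(s^\nu),\delta_{Y_i}(s^{\nu'})$ of $p$. If $\phi(X_j)\not\sim_p\phi(X_m)$, then $\phi(X_j)<_p\phi(X_m)$ by Lemma~\ref{lem:classes}(b), so $X'_j<X'_m$. If $\phi(X_j)\sim_p\phi(X_m)$, then by Lemma~\ref{lem:classes}(b) both lie in the class of $\phi(X_i)$, which has sign $\varepsilon$, and $\delta_{Y_i}(s^\nu)\prec^\varepsilon\delta_{Y_i}(s^{\nu'})$ gives $X'_j<X'_m$.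

Let $Y_j,Y_m$ be moved to different indices. As $Y_i$ is not moved, we may assume $j\in\Gamma_1$, $m\in\Gamma_3$. From $X_j<X_i<X_m$ and the crossings we get $\phi(Y_j)>p>\phi(Y_m)$. By Lemma~\ref{lem:classes}(c), $\phi(Y_j)\not\sim_p\phi(Y_m)$, so $\phi(Y_j)>_p\phi(Y_m)$ by (b), and the order passes to the copies $\phi(Y'_j),\phi(Y'_m)$.

\emph{The count decreases.} Let $\mathcal B'_j$ be the blocks of $Q'$. Define a map $\eta$ on the vertices of $\mathbb U_a$: if $x$ descends from $Y_i$ and its index at level $|Y_i|+1$ is one of $s^1,s^2,s^3$, replace it by $s_i$; otherwise $\eta(x)=x$. Then $\eta(x|d)=\eta(x)|d$ for all $d\le|x|$, and $\eta(Y'_j)=Y_j$, $\eta(X'_j)=X_j$ for all $j$, because unmoved descendants of $Y_i$ have their index outside the interval. Suppose $X'_m\in\mathcal B'_j$. Then $X'_m$ and $X'_j$ descend from $Y'_j$ and have the same index at level $|Y_j|+1$. Applying $\eta$, the vertices $X_m$ and $X_j$ descend from $Y_j$, and they still have the same index at that level, since $\eta$ either changes it in neither vertex or applies the same replacement rule to both. So $X_m\in\mathcal B_j$: no new pair arises. On the other hand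 $\mathcal B'_i=\mathcal B(Y_i,s^2)$, and for $m\in\Gamma$ the vertex $X'_m$ has index $s^1$ or $s^3$ at level $|Y_i|+1$. So the pairs $(i,m)$ with $m\in\Gamma$ disappear, and $\beta(Q')<\beta(Q)$.
\end{proof}

\subsection{Multiplying the edges}

Let $Q$ be isolated. Put $\delta_i=\delta_{Y_i}(s_i)$ and $S_i=\{\delta_i\}\cup T(\delta_i)$, so $\phi(X_i)\in S_i$. The sets $S_i$ are pairwise disjoint: if $S_i\cap S_m\neq\emptyset$, then one contains the other, say $S_m\subseteq S_i$, and $\phi(X_m)\in S_i$ gives $X_m\in\mathcal B_i$ by (P3). Let $c'$ be the common color of the $\phi(X_i)$, and let $\mu_i=\mu(\delta_i)$ and $\chi_i=\chi_{\delta_i}(\phi(X_i))$. Fix a level $\tau\in[T]$. For each $i$ we choose a crossing family of $\ell^u_i(\tau)$ \emph{$u$-edges} and one of $\ell^v_i(\tau)$ \emph{$v$-edges} in $S_i$, using the gadget below $\delta_i$. Put $\nu=\mu_i|(\tau-1)$.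

If $\tau$ is not a branching level of $\mu_i$ in $\mathcal J_{\chi_i}$, take the single edges $u_{\mu_i|\tau}\to\phi(X_i)$ and $v_{\mu_i|\tau}\to\phi(X_i)$ from (P4), so $\ell^u_i(\tau)=\ell^v_i(\tau)=1$.

If $\tau$ is a branching level, there are $m\ge\sqrt r$ values $j\in[r]$ such that $\nu j$ is a prefix of some $\pi^j\in\mathcal J_{\chi_i}$. Choose $x^j\in W_{\pi^j}$ with $\chi_{\delta_i}(x^j)=\chi_i$. Then $u_{\nu j}\to x^j$ and $v_{\nu j}\to x^j$. The $x^j$ are distinct, because the clique $A(x)$ cannot contain two of the equally colored vertices $u_{\nu j}$. Let $\ell^u_i(\tau)$ and $\ell^v_i(\tau)$ be the lengths of a longest decreasing and a longest increasing subsequence of $(x^j)_j$. By (G3), the edges $u_{\nu j}\to x^j$ along the decreasing subsequence cross pairwise, and so do the edges $v_{\nu j}\to x^j$ along the increasing one. By the Erd\H{o}s--Szekeres theorem $\ell^u_i(\tau)\ell^v_i(\tau)\ge\sqrt r>1$. The product of two positive integers exceeds $1$ only if their sum is at least $3$, and the sum is at least twice the square root of the product, so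
\[
\ell^u_i(\tau)+\ell^v_i(\tau)\ \ge\ G:=\max\{3,2r^{1/4}\}.
\]

In both cases, every $u$-edge chosen for $i$ has the form $u\to x$ with $u,x\in S_i$, where $u$ has the $\delta_i$-type of $u_{\mu_i|\tau}$ by (G2), and $x$ has $\delta_i$-type $\chi_i$; the same holds for $v$-edges with $v_{\mu_i|\tau}$.

\begin{lemma}\label{lem:multiply}
For fixed $\tau$, the $u$-edges chosen for all $i$ form one crossing family, and so do the $v$-edges.
\end{lemma}

\begin{proof}
We treat the $u$-edges; the argument uses only the properties just listed, which the $v$-edges share. All $Y_i$ have the same color $\operatorname{col}^*$, so $\chi_{\delta_i}(u_{\mu_i|\tau})$ does not depend on $i$. Hence all tails have the same color, and all heads have color $c'$. Let $u\to x$ be chosen for $i$ and $u'\to x'$ for $m\ne i$, where $Y_i<Y_m$ and $X_i>X_m$.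

\emph{Tails.} The edges $\phi(Y_i)\to\delta_i$ and $\phi(Y_m)\to\delta_m$ have the same color pair and label, as recorded in $\operatorname{col}^*$. Since $\phi(Y_i)<\phi(Y_m)$ and $\delta_i\ne\delta_m$, we get $\delta_i<\delta_m$. The edges $\delta_i\to u$ and $\delta_m\to u'$ have the same color pair and label, and $u\neq u'$ because $S_i\cap S_m=\emptyset$. So $u<u'$.

\emph{Heads.} The gates $\delta_i,\delta_m$ are incomparable descendants of $o$. Let $p$ be their longest common prefix; then $S_i$ and $S_m$ lie in $T(p)$, in the subtrees of two different children of $p$. The vertices $x$ and $\phi(X_i)$ are out-neighbors of $\delta_i\in T(p)$ of the same $\delta_i$-type, so $x\sim_p\phi(X_i)$ by Lemma~\ref{lem:classes}(d). In the same way $x'\sim_p\phi(X_m)$. Also $p[x]=p[\phi(X_i)]$ and $p[x']=p[\phi(X_m)]$. By the last sentence of Lemma~\ref{lem:classes}(a), $\phi(X_i)>\phi(X_m)$ implies $x>x'$. So the two edges cross.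
\end{proof}

The edges of a crossing family have distinct labels, so $\sum_i\ell^u_i(\tau)\le n$ and $\sum_i\ell^v_i(\tau)\le n$ for each $\tau$. By (P4), each $i$ has at least $T/2$ branching levels, which contribute at least $G>2$ each, while the other levels contribute $2$. Summing over $\tau$ and $i$,
\[
|Q|\Big(\frac T2\,G+\frac T2\cdot2\Big)\le2nT,\qquad\text{that is,}\qquad|Q|\le\frac{n}{(G+2)/4}=\frac n{g(r)}.
\]
Together with Lemma~\ref{lem:isolation}, this completes the proof of Lemma~\ref{lem:composition}.

\section{Iteration: proof of Theorem~\ref{thm:queue}}\label{sec:iteration}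

Fix $K\ge1$ and put
\[
\Lambda=\lceil\log\max\{2f(K),4K\}\rceil,\qquad D=216\Lambda .
\]
(This is the only use of the finiteness of $f(K)$; were it infinite, there would be nothing to prove.) For $1\le k\le K$ and integers $L\ge\Lambda$ we have $2^L\ge k+1$, so Lemma~\ref{lem:reduction} gives
\begin{equation}\label{eq:upper}
N(k,2^L)\le2f(k)\le2f(K)\le2^\Lambda .
\end{equation}
We show that this is impossible when $\Lambda$ is small compared with $K$. One application of Lemma~\ref{lem:composition} divides $k$ by $DL$, multiplies $L$ by $35\Lambda$, and gains a factor $g(r)$. Both terms in $g$ are needed. Lemma~\ref{lem:one} only provides $r=2$, and the constant $\frac54$ gets the iteration started. But a constant gain per step would need more than $\Lambda$ steps to contradict \eqref{eq:upper}, each dividing $k$ by more than $D$, and $D^\Lambda>2^\Lambda>K$. The term $r^{1/4}$ allows us to feed the bound back into (H2): a bounded number of steps then squares the thickness, and about $\log\Lambda$ squarings suffice.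

\begin{lemma}\label{lem:step}
Let $k\le K$ and $L\ge\Lambda$ be integers with $a=\lfloor k/(DL)\rfloor\ge1$, and let $r\ge2$ be an integer with $N(\lfloor k/2\rfloor,2^{2L})\ge r$. Then
\[
N(k,2^L)\ge g(r)\,N(a,2^{35\Lambda L}).
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:composition} with $M=2^L$, $b=\lfloor k/2\rfloor\ge1$, $T=8\Lambda$ and $n=N(k,2^L)\le2^\Lambda$. Then (H1) holds. For (H2), $Mn\le2^{L+\Lambda}\le2^{2L}$, so $N(b,Mn)\ge N(b,2^{2L})\ge r$. For (H3), $h=(a+1)(16\Lambda+2)\le2a\cdot18\Lambda$, so $(L+2)h\le3L\cdot36a\Lambda=aDL/2\le k/2$, and $b\le k/2$. For (H4), $r^{T/4}\ge2^{2\Lambda}\ge4an$ because $4a\le4K\le2^\Lambda$. Finally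
\[
\log\big(M(Mn)^{2T+1}\big)\le L+(16\Lambda+1)\cdot2L\le35\Lambda L,
\]
so $N(a,2^{35\Lambda L})\le N(a,M(Mn)^{2T+1})\le n/g(r)$.
\end{proof}

\begin{lemma}\label{lem:iterate}
For $j\ge0$ let $\xi_j=1+31j$ and $\eta_j=1+36j+496j^2$. If $L\ge\Lambda$ and $k\le K$ are integers with $k\ge L^{\xi_j}D^{\eta_j}$, then $N(k,2^L)\ge2^{2^j}$.
\end{lemma}

\begin{proof}
We use induction on $j$; note that $\xi_{j+1}=\xi_j+31$ and $\eta_{j+1}=\eta_j+992j+532=\eta_j+32\xi_j+500$. For $j=0$ we have $k\ge LD\ge216L$. If $N(k,2^L)=1$, Lemma~\ref{lem:one} gives $2^L\ge(3/2)^{(k-2)/2}\ge(3/2)^{107L}$, which is false since $(3/2)^2>2$.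

Assume the statement for $j$, write $\xi=\xi_j$, $\eta=\eta_j$, and let $k\ge L^{\xi+31}D^{\eta+32\xi+500}$. Put $k_0=k$, $L_0=L$, $k_{i+1}=\lfloor k_i/(DL_i)\rfloor$ and $L_{i+1}=35\Lambda L_i$, so that $L_i\le D^iL$. We prove by induction on $i$ that
\begin{equation}\label{eq:room}
\lfloor k_i/2\rfloor\ge(2L_i)^{\xi}D^{\eta}\qquad(0\le i\le31).
\end{equation}
Since $\xi,\eta\ge1$, the inequality for $i$ implies $k_i\ge DL_i$, hence $k_{i+1}\ge1$ and $k_{i+1}\ge k_i/(2DL_i)\ge k_i/(2D^{i+1}L)$. So if \eqref{eq:room} holds for all indices below $i\le31$, then
\[
k_i\ \ge\ \frac{k}{2^{31}L^{31}D^{1+2+\dots+31}}=\frac{k}{2^{31}L^{31}D^{496}}\ \ge\ \frac k{L^{31}D^{500}}\ \ge\ L^{\xi}D^{\eta+32\xi},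
\]
where we used $2^{31}\le216^4\le D^4$. In particular $k_i\ge2$, so $\lfloor k_i/2\rfloor\ge k_i/3$. As $3\cdot2^\xi\le D^\xi$, we get $3(2L_i)^\xi D^\eta\le3\cdot2^{\xi}D^{31\xi}L^{\xi}D^\eta\le L^\xi D^{\eta+32\xi}\le k_i$, which proves \eqref{eq:room} for $i$.

Let $\varphi=2^j$ and $r=2^\varphi$. By \eqref{eq:room} and the statement for $j$, applied to $\lfloor k_i/2\rfloor$ and $2L_i$, we have $N(\lfloor k_i/2\rfloor,2^{2L_i})\ge r$ for $0\le i\le31$. Lemma~\ref{lem:step} gives $N(k_i,2^{L_i})\ge g(r)N(k_{i+1},2^{L_{i+1}})$ for these $i$, so $N(k,2^L)\ge g(r)^{32}$. It remains to see that $\log g(2^\varphi)\ge\varphi/16$. For $\varphi\le4$, $\log\frac54>\frac14\ge\varphi/16$ because $(5/4)^4>2$. For $\varphi\ge8$, $\log g(2^\varphi)\ge\varphi/4-1\ge\varphi/16$. As $\varphi$ is a power of $2$, these are all cases, and $N(k,2^L)\ge2^{2\varphi}=2^{2^{j+1}}$.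
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:queue}]
Let $j=\lfloor\log\Lambda\rfloor+1$, so that $2^j>\Lambda$ and $j+1\le\log(4\Lambda)\le\log D$. We have $\xi_j+\eta_j=2+67j+496j^2\le500(j+1)^2$. If $K\ge D^{500(j+1)^2}$, then $K\ge\Lambda^{\xi_j}D^{\eta_j}$, and Lemma~\ref{lem:iterate} with $k=K$, $L=\Lambda$ gives $N(K,2^\Lambda)\ge2^{2^j}>2^\Lambda$, contradicting \eqref{eq:upper}. Hence $\log K<500(j+1)^2\log D\le500(\log D)^3$, that is,
\[
\Lambda>\tfrac1{216}\,2^{(\log K/500)^{1/3}}.
\]
For large $K$ the right side exceeds $\log K+3>\lceil\log4K\rceil$. Then the maximum in the definition of $\Lambda$ is $2f(K)$, so $\Lambda=\lceil\log2f(K)\rceil<\log f(K)+2$, and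
\[
\log f(K)>\tfrac1{216}\,2^{(\log K/500)^{1/3}}-2\ \ge\ 2^{(\log K)^{1/3}/9}
\]
for large $K$, because $500^{-1/3}>\frac18>\frac19$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{tracks}
\emph{Track layouts of graphs},
\texttt{https://typeset.io/pdf/track-layouts-of-graphs-3zk1vhg8s4.pdf}.

\end{thebibliography}
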